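
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Fiberwise convexity of regularized energy hypersurfaces\\ in the restricted three body problem}


\begin{abstract}
Below the first critical value $H(L_1)$, the component around the earth of an energy hypersurface of the planar circular restricted three body problem is, after Moser regularization, a fiberwise star-shaped hypersurface in $T^*S^2$. We ask when it is even fiberwise convex, so that its Reeb flow is a Finsler flow. Let $\mu$ be the mass of the moon and $1-\mu$ the mass of the earth. If $\mu\ge\frac12$, the hypersurface is fiberwise convex for all energies below $H(L_1)$. If $\mu<\frac12$, it is fiberwise convex precisely below a threshold $c^*(\mu)<H(L_1)$; so convexity fails at all energies below but sufficiently close to $H(L_1)$. The failure is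 read off from the cubic terms of the Hamiltonian in the fiber through $L_1$. Convexity is proved by a monotonicity argument along straight lines in the position plane.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection*{The regularized hypersurface}
Let $\mu\in(0,1)$. In a rotating frame the earth, of mass $1-\mu$, and the moon, of mass $\mu$, sit at $e=(-\mu,0)$ and $m=(1-\mu,0)$. A massless particle with position $Q$ and momentum $p$ is governed by the Hamiltonian
\begin{equation}\label{eq:H}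
H(Q,p)=\tfrac12|p|^2-\frac{1-\mu}{|Q-e|}-\frac{\mu}{|Q-m|}+Q_1p_2-Q_2p_1
\end{equation}
on $T^*(\mathbb R^2\setminus\{e,m\})$, with symplectic form $\omega=\sum_i dp_i\wedge dQ_i$. Completing squares,
\begin{equation}\label{eq:Hsq}
H=\tfrac12\big((p_1-Q_2)^2+(p_2+Q_1)^2\big)+U,\qquad
U=-\frac{1-\mu}{|Q-e|}-\frac{\mu}{|Q-m|}-\tfrac12|Q|^2 .
\end{equation}
The critical points of $H$ are the points with $\nabla U(Q)=0$ and $p=(Q_2,-Q_1)$. Let $L_1$ be the one whose position lies on the open segment between $e$ and $m$; we also write $L_1$ for this position. Put $c_1=H(L_1)$, the first critical value. For $c<c_1$ the level $\Sigma_c=H^{-1}(c)$ has three connected components $\Sigma^e_c$, $\Sigma^m_c$, $\Sigma^u_c$, whose positions lie near the earth, near the moon, and in an unbounded region.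

On $\Sigma^e_c$ the momentum blows up at collisions with the earth. \emph{Moser regularization} removes this. One puts $q=Q-e$ and applies the symplectic map $(q,p)\mapsto(x,y)=(-p,q)$, so that the negated momentum $x$ becomes the base point and the position $q$ relative to the earth becomes the covector. Then one identifies the base $\mathbb R^2$ with $S^2\setminus\{\infty\}$ by stereographic projection and uses its cotangent lift. Thus $\Sigma^e_c$ becomes a hypersurface in $T^*S^2$. Its closure $\bar\Sigma^e_c$ contains in addition a circle of collision states in the fiber over $\infty$.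

A hypersurface $\Sigma\subset T^*S^2$ is \emph{fiberwise star-shaped} (respectively \emph{fiberwise convex}) if for every $x\in S^2$ the set $\Sigma\cap T^*_xS^2$ is the boundary of a domain that contains the origin and is strictly star-shaped about it (respectively strongly convex, i.e.\ its boundary curve has positive curvature everywhere). A fiberwise convex hypersurface is the unit cosphere bundle of a (not necessarily reversible) Finsler metric on $S^2$, and its Reeb flow for the Liouville form is the flow of that metric. We use the following result, which is Theorem~7.2 of \cite{RTBP}.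

\begin{theorem}[Albers--Frauenfelder--Paternain--van Koert]\label{thm:star}
For $c<H(L_1)$ the hypersurface $\bar\Sigma^e_c\subset T^*S^2$ is smooth, compact and fiberwise star-shaped. Consequently the Liouville form restricts to a contact form on it, and the regularized flow is, after reparametrization, the Reeb flow of this contact form.
\end{theorem}

Question~7.4 of \cite{RTBP} asks whether $\bar\Sigma^e_c$ is even fiberwise convex, so that below the first critical value the regularized flow around the earth is, up to reparametrization, a Finsler flow.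

\subsection*{Results}

\begin{theorem}\label{thm:A}
Let $\mu\in(0,\frac12)$. There is $\varepsilon>0$ such that for all $c\in(c_1-\varepsilon,c_1)$ the hypersurface $\bar\Sigma^e_c$ is not fiberwise convex. In fact one fiber bounds a domain that is not even weakly convex.
\end{theorem}

\begin{theorem}\label{thm:B}
For each $\mu\in(0,1)$ there is a number $c^*(\mu)\le c_1$ such that for $c<c_1$
\[
\bar\Sigma^e_c\ \text{is fiberwise convex}\iff c<c^*(\mu).
\]
If $\mu\ge\frac12$, then $c^*(\mu)=c_1$, so $\bar\Sigma^e_c$ is fiberwise convex for all $c<c_1$. If $\mu<\frac12$, then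
\[
U(b)\le c^*(\mu)<c_1,
\]
where $b$ is the point of the segment between $e$ and $m$ with $\frac{1-\mu}{|b-e|^4}=\frac{\mu}{|b-m|^4}$.
\end{theorem}

Hence the answer to Question~7.4 is negative. For $\mu<\frac12$ (earth heavier than the moon), fiberwise convexity fails exactly for the energies in the nonempty interval $[c^*(\mu),c_1)$. For $\mu\ge\frac12$ the regularized flow is, after reparametrization, a Finsler flow for all $c<c_1$.

\begin{corollary}\label{cor:moon}
The component $\bar\Sigma^m_c$, regularized at the moon in the same way, is fiberwise convex for all $c<c_1$ if and only if $\mu\le\frac12$. Both components have this property only for $\mu=\frac12$.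
\end{corollary}

\begin{proof}
The map $(Q,p)\mapsto(-Q,-p)$ carries the Hamiltonian with parameter $\mu$ to the one with parameter $1-\mu$ and exchanges the two bodies; on the momentum sphere it is a rotation. So $\bar\Sigma^m_c$ for $\mu$ corresponds to $\bar\Sigma^e_c$ for $1-\mu$, and $c_1$ is the same. Apply Theorem~\ref{thm:B}.
\end{proof}

\subsection*{What to expect, and the plan}
Near the earth the attraction of the earth dominates. For very negative $c$, where $q$ stays close to the earth, each fiber curve is close to a round circle, and convexity is no surprise. The critical test is the energy $c_1$. There the fiber through $L_1$ has a corner at $L_1$, since $L_1$ is a saddle of $H$ restricted to this fiber. In coordinates $(x,y)$ centered at $L_1$, with the earth on the side $x<0$ of the $x$-axis, the corner is to second order the wedge $\{x\le0,\ |y|\le\sqrt2\,|x|\}$, whatever $\mu$ is. This wedge is convex, so the second-order test is always passed, and the decision falls to the third order: do the two sides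 of the corner bend inward or outward? We compute in Section~\ref{sec:L1} that this depends on the sign of
\[
\frac{1-\mu}{d^4}-\frac{\mu}{(1-d)^4},\qquad d=|L_1-e|,
\]
which is the sign of $\mu-\frac12$. This proves Theorem~\ref{thm:A}.

That nothing else goes wrong is the harder part. In Section~\ref{sec:red} we express convexity by a function $G(q,v)$ of a position and a direction: $G(q,v)$ is the lowest energy at which $v$ is tangent to some fiber curve at $q$. We must show that $G$ is large wherever the Hessian of the gravitational potential $V$ is nonpositive on $v$. The key is that the derivative of $G$ along the straight line $t\mapsto q+tv$ is the product of the first derivative of $U$ and the second derivative of $V$ in the direction $v$. Section~\ref{sec:kepler} shows on a single attracting center how this settles the matter. Sections~\ref{sec:noexit} and~\ref{sec:key} extend the argument to two centers, and Section~\ref{sec:class} proves Theorem~\ref{thm:B}.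

\section{Reduction to a statement in the position plane}\label{sec:red}

\subsection*{Notation}
From now on positions are taken relative to the earth: $q=Q-e$, with the earth at $0$ and the moon at $(1,0)$. The functions $U$, $V$ are regarded as functions of $q$. Put $m_1=1-\mu$, $m_2=\mu$, $k=m_1/m_2$, and
\[
r_1=r=|q|,\qquad r_2=|q-(1,0)|,\qquad u_1=\frac q{r_1},\qquad u_2=\frac{q-(1,0)}{r_2},\qquad V=-\frac{m_1}{r_1}-\frac{m_2}{r_2}.
\]
Since the center of mass is the origin of the $Q$-plane, $|Q|^2=m_1r_1^2+m_2r_2^2-m_1m_2$. Hence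
\begin{equation}\label{eq:U}
U=V-\tfrac12|Q|^2=-m_1g(r_1)-m_2g(r_2)+\tfrac12m_1m_2,\qquad g(r)=\frac1r+\frac{r^2}2,
\end{equation}
\begin{equation}\label{eq:gradU}
\nabla U=E_1u_1+E_2u_2,\qquad E_i=m_i\,\chi(r_i),\qquad \chi(r)=-g'(r)=r^{-2}-r=\frac{1-r^3}{r^2}.
\end{equation}
The function $\chi$ is strictly decreasing, and $\chi>0$ exactly on $(0,1)$.

For a unit vector $v$, subscripts $v$ denote derivatives in the \emph{constant} direction $v$. Put
\[
\gamma_i(v)=\langle u_i,v\rangle,\qquad \alpha_i=\frac{m_i}{r_i^3},\qquad \rho=\frac{r_2}{r_1},\qquad \lambda=\frac{\alpha_1}{\alpha_2}=k\rho^3,\qquad P(z)=3z-5z^3 .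
\]
Restricted to a line at distance $h$ from a center of mass $M$, with arc length $s$ measured from the foot of the perpendicular, the potential of that center is $-M(s^2+h^2)^{-1/2}$. Its second and third derivatives in $s$ are
\[
M\big(R_0^{-3}-3s^2R_0^{-5}\big),\qquad M\big(-9sR_0^{-5}+15s^3R_0^{-7}\big),\qquad R_0=(s^2+h^2)^{1/2}.
\]
Here $s/R_0$ is the cosine of the angle between $v$ and the radial direction. So
\begin{equation}\label{eq:derV}
V_{vv}=\alpha_1(1-3\gamma_1^2)+\alpha_2(1-3\gamma_2^2),\qquad
V_{vvv}=-\frac{3\alpha_2}{r_2}\big[\lambda\rho\,P(\gamma_1)+P(\gamma_2)\big],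
\end{equation}
and $U_{vv}=V_{vv}-1$. On the segment $q=(x,0)$, $0<x<1$, put
\begin{equation}\label{eq:SB}
S(x)=\frac{m_1}{x^3}+\frac{m_2}{(1-x)^3},\qquad
B(x)=\frac{m_1}{x^4}-\frac{m_2}{(1-x)^4}=-\tfrac13S'(x).
\end{equation}
There $V_{xx}=-2S$ and $V_{yy}=S$, where we write $(x,y)$ for the coordinates $(q_1,q_2)$.

\begin{lemma}\label{lem:U}
\begin{enumerate}
\item[(a)] On the segment, $U_x=m_1\chi(x)-m_2\chi(1-x)$ is strictly decreasing. So $L_1=(d,0)$ is the only critical point of $U$ there, $U_x>0$ on $(0,d)$, and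
\begin{equation}\label{eq:k}
k=\hat k(d),\qquad k>\hat k(x)\ \text{ for }0<x<d,\qquad\text{where }\hat k(x)=\frac{\chi(1-x)}{\chi(x)}.
\end{equation}
Moreover $\mu-\frac12$ and $\frac12-d$ have the same sign (or both vanish).
\item[(b)] If $0<|q|=r<1$, then $U(q)\ge U(r,0)$, with equality only for $q=(r,0)$.
\item[(c)] If $0<|q|<d$, then $\langle u_1,\nabla U\rangle>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The formula for $U_x$ is \eqref{eq:gradU} with $u_1=(1,0)=-u_2$. Further $U_{xx}=-2S-1<0$, and $U\to-\infty$ at both ends of the segment. Thus $U_x$ has exactly one zero $d$ and is positive before it; as $\chi(x)>0$, this is \eqref{eq:k}. Since $\chi$ is positive and strictly decreasing on $(0,1)$, the function $\hat k$ is strictly increasing there, and $\hat k(\frac12)=1$. So $k<1$, $k=1$, $k>1$ mean $d<\frac12$, $d=\frac12$, $d>\frac12$ respectively, and $k<1\iff\mu>\frac12$.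

(b) We have $r_2\in[1-r,1+r]$. The function $g$ strictly decreases on $(0,1]$ and strictly increases on $[1,\infty)$, and
\[
g(1-r)-g(1+r)=\frac{2r}{1-r^2}-2r>0.
\]
So $g(r_2)\le g(1-r)$, with equality only if $r_2=1-r$, i.e.\ $q=(r,0)$. Use \eqref{eq:U}.

(c) Since $\chi$ decreases, $\chi(1+r)\le\chi(r_2)\le\chi(1-r)$. Also
\[
\chi(1-r)+\chi(1+r)=\frac{2(1+r^2)}{(1-r^2)^2}-2>0 .
\]
Hence $|\chi(r_2)|\le\chi(1-r)$. Therefore $\langle u_1,\nabla U\rangle=m_1\chi(r)+m_2\chi(r_2)\langle u_1,u_2\rangle\ge m_1\chi(r)-m_2\chi(1-r)$, which is positive by (a).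
\end{proof}

At a critical point the squares in \eqref{eq:Hsq} vanish, so $c_1=U(L_1)$. By Lemma~\ref{lem:U}(b), $U\ge c_1$ on the circle $|q|=d$. Let $c<c_1$. The positions of $\Sigma_c$ form the set $\{U\le c\}$, which misses this circle; so each component of $\Sigma_c$ lies over the inside or over the outside of the circle. The components near the moon and in the unbounded region have points outside, so they lie outside. On the other hand $\Sigma_c$ has points over the inside, as $U\to-\infty$ at the earth. Therefore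
\begin{equation}\label{eq:comp}
\Sigma^e_c=\Sigma_c\cap\{0<r<d\},\quad\text{and its positions lie in }\ K=\{q:\ 0<r<d,\ U(q)<c_1\}.
\end{equation}

\subsection*{The fibers over finite points}
Put $w=(q_1-\mu+p_2,\ q_2-p_1)$. For fixed $q$ the map $p\mapsto w$ is a bijection of $\mathbb R^2$, and for fixed $p$ the vector $w$ is $q$ plus a constant. So
\begin{equation}\label{eq:w}
H=\tfrac12|w|^2+U(q),\qquad n:=\nabla_qH=\nabla U+w,\qquad \mathrm{Hess}_q\,H=\mathrm{Hess}\,U+\mathrm{Id}=\mathrm{Hess}\,V .
\end{equation}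
The cotangent lift of stereographic projection is linear on fibers, and linear isomorphisms preserve strong convexity. Hence over a finite base point, i.e.\ for fixed $p$, we have to study the curve
\[
C_p=\{q:\ 0<r<d,\ F(q)=c\},\qquad F=H(\cdot,p).
\]
By Theorem~\ref{thm:star}, $C_p=\partial D$ for a domain $D$, which we take closed, with $0\in\operatorname{int}D$, strictly star-shaped about $0$. Since $D$ is the union of the segments from $0$ to the points of $C_p$, we have $D\subset\{r<d\}$.

\begin{lemma}\label{lem:fiber}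
Let $c<c_1$. On $\Sigma^e_c$ we have $n\ne0$. Near each $q_c\in C_p$, $D$ coincides with $\{F\le c\}$ and $\operatorname{int}D$ with $\{F<c\}$. The curve $C_p$ has positive curvature at $q_c$ if and only if $\mathrm{Hess}\,V(\tau,\tau)>0$ for $0\ne\tau\perp n$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:U}(c), $U$ has no critical point with $0<r<d$, so $dH\ne0$ on $\Sigma^e_c$. The Liouville vector field $X$, defined by $\iota_X\omega=\Lambda$ for the Liouville form $\Lambda$ with $\omega=d\Lambda$, is the fiberwise radial field $q\,\partial_q$. Since $\Lambda\wedge d\Lambda=\frac12\iota_X(\omega\wedge\omega)$, the form $\Lambda$ is contact on a hypersurface exactly when $X$ is transverse to it. So Theorem~\ref{thm:star} gives $0\ne dH(X)=\langle q,n\rangle$, and $n\ne0$.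

The set $\operatorname{int}D\setminus\{0\}$ is connected, $F\ne c$ on it, and $F\to-\infty$ at $0$; so $F<c$ on it. Let $q_c\in C_p$. As $\nabla F=n\ne0$ there, $\{F<c\}$ is near $q_c$ a connected half-disc disjoint from $C_p=\partial D$. It meets $\operatorname{int}D$, because points of $\operatorname{int}D$ accumulate at $q_c$ and have $F<c$. Hence it is contained in $\operatorname{int}D$. A point of $D$ near $q_c$ with $F>c$ would be interior, contradicting $F<c$ there. This proves the second statement. The curvature of the boundary of a regular sublevel set, with respect to the inner normal, is $\mathrm{Hess}F(\tau,\tau)/|\nabla F|$ for a unit tangent vector $\tau$. Use \eqref{eq:w}.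
\end{proof}

\subsection*{The fiber over infinity}
In the stereographic chart $x=-p$ the dual norm of the round metric is $N=\frac12|q|(1+|p|^2)$. Multiplying $H=c$ by $r$,
\[
\tfrac12|p|^2r=m_1+r\Big(c+\frac{m_2}{r_2}-q_1p_2+q_2p_1+\mu p_2\Big)
\]
on $\Sigma^e_c$, where $r<d$ and $r_2\ge1-d$. The bracket is $O(1+|p|)$, so first $r=O(|p|^{-2})$ and then $N\to m_1$ as $|p|\to\infty$. Hence $\bar\Sigma^e_c\cap T^*_\infty S^2$ lies in the round circle of radius $m_1$. By Theorem~\ref{thm:star} it also bounds a star-shaped domain containing $0$, so it meets every ray and equals this circle. The circle is strongly convex (compare Lemma~7.1 of \cite{RTBP}, by which $\bar\Sigma^e_c$ is regular in this fiber and bounds a convex domain there). So only finite $p$ matters.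

\subsection*{The criterion}
Fix a position $q$ and a direction $v$. By Lemma~\ref{lem:fiber} the \emph{sign} of the curvature at $q$ in the tangent direction $v$ is the sign of $V_{vv}(q)$ and does not involve $p$. The momentum only decides which direction is tangent: $v$ is tangent if $\langle w,v\rangle=-U_v(q)$. The lowest energy compatible with this is
\begin{equation}\label{eq:G}
G(q,v)=U(q)+\tfrac12U_v(q)^2=\min\big\{\tfrac12|w|^2+U(q):\ \langle w,v\rangle=-U_v(q)\big\}.
\end{equation}

\begin{lemma}\label{lem:crit}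
Let $c<c_1$. Then $\bar\Sigma_c^e$ is fiberwise convex if and only if there is no pair $(q,v)$ with $q\in K$, $|v|=1$, $V_{vv}(q)\le0$ and $G(q,v)\le c$.
\end{lemma}

\begin{proof}
Suppose the curvature is not positive at $(q,p)\in\Sigma^e_c$. Take a unit vector $v\perp n$. Then $V_{vv}\le0$ and $0=U_v+\langle w,v\rangle$. Hence $U_v^2\le|w|^2=2(c-U)$, that is, $G(q,v)\le c$; and $q\in K$ by \eqref{eq:comp}.

Conversely, given such a pair, $U_v^2\le2(c-U)$. So there is $w$ with $|w|^2=2(c-U)$ and $\langle w,v\rangle=-U_v$. The corresponding $(q,p)$ satisfies $H=c$ and $0<r<d$, so it lies in $\Sigma^e_c$. There $0\ne n\perp v$ and $V_{vv}\le0$, so the curvature is not positive.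
\end{proof}

\section{The corner at $L_1$}\label{sec:L1}

We first locate $L_1$ with respect to the zero of $B$. By \eqref{eq:SB}, $B$ decreases strictly from $+\infty$ to $-\infty$ on $(0,1)$. Its zero
\begin{equation}\label{eq:ell}
\ell=\frac1{1+k^{-1/4}},\qquad\text{i.e.}\qquad \frac{1-\ell}{\ell}=k^{-1/4},
\end{equation}
is the minimum point of $S$ on the segment. The point $b$ of Theorem~\ref{thm:B} is $(\ell,0)$ in the present coordinates.

\begin{lemma}\label{lem:B}
$B(d)$ has the sign of $\mu-\frac12$ (and vanishes for $\mu=\frac12$). Hence $\ell<d$ if $\mu<\frac12$, and $d\le\ell$ if $\mu\ge\frac12$.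
\end{lemma}

\begin{proof}
Put $h(r)=r^4\chi(r)=r^2-r^5$. By \eqref{eq:k},
\[
B(d)=m_2\Big(\frac{\chi(1-d)}{\chi(d)\,d^4}-\frac1{(1-d)^4}\Big)=\frac{m_2\,\big(h(1-d)-h(d)\big)}{\chi(d)\,d^4(1-d)^4}.
\]
With $a=1-d$ and $\beta=ad\in(0,\frac14]$ we have $a+d=1$ and
\[
d^4+d^3a+d^2a^2+da^3+a^4=\big((1-2\beta)^2-2\beta^2\big)+\beta(1-2\beta)+\beta^2=1-3\beta+\beta^2 .
\]
So
\[
h(d)-h(1-d)=(d^2-a^2)-(d^5-a^5)=(2d-1)\big(1-(1-3\beta+\beta^2)\big)=(2d-1)\,\beta(3-\beta).
\]
Hence $B(d)$ has the sign of $1-2d$, which is the sign of $\mu-\frac12$ by Lemma~\ref{lem:U}(a). The second statement follows since $B$ is decreasing with zero $\ell$.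
\end{proof}

Now let $p_0$ be the momentum of $L_1$ and $F=H(\cdot,p_0)$. At $L_1$ we have $w=0$; so $w=q-L_1$ and $F=U+\frac12|q-L_1|^2$. Thus $F(L_1)=c_1$, $\nabla F(L_1)=0$, and the second and third derivatives of $F$ are those of $V$. Put
\[
A=S(d)>0,\qquad B_d=B(d).
\]
On the axis $V_{xx}=-2S$ and $V_{yy}=S$, with $S'=-3B$, and odd $y$-derivatives vanish. So at $L_1$ we have $V_{xxx}=6B_d$ and $V_{xyy}=-3B_d$. With $(x,y)$ now measured from $L_1$,
\begin{equation}\label{eq:F}
F(L_1+(x,y))-c_1=-A\big(x^2-\tfrac{y^2}2\big)+B_d\big(x^3-\tfrac32xy^2\big)+O(|(x,y)|^4).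
\end{equation}
The earth lies on the side $x<0$. Put $x=-\xi$ and $y=\sqrt2\,\xi\eta$. Then $(F-c_1)/\xi^2$ extends smoothly to
\[
\Psi(\xi,\eta)=-A(1-\eta^2)+B_d\,\xi(3\eta^2-1)+O(\xi^2),
\]
\[
\Psi(0,1)=0,\qquad \partial_\eta\Psi(0,1)=2A\ne0,\qquad \partial_\xi\Psi(0,1)=2B_d .
\]
By the implicit function theorem, $\{F=c_1\}$ contains the smooth curve
\begin{equation}\label{eq:Y}
y=Y(\xi)=\sqrt2\,\xi\,\eta(\xi),\qquad \eta(\xi)=1-\frac{B_d}A\,\xi+O(\xi^2),\qquad Y''(0)=-\frac{2\sqrt2\,B_d}{A}.
\end{equation}
Together with its mirror image $y=-Y(\xi)$ it bounds, near $L_1$ and on the side of the earth, the corner $\{\xi>0,\ |y|<Y(\xi)\}$ of $\{F<c_1\}$; see Figure~\ref{fig:corner}. The corner flares, and so fails to be convex, when $B_d<0$, that is, when $\mu<\frac12$. We now carry this over to $c<c_1$.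

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.6]
\begin{scope}
\draw[dotted] (0,0)--(-1.05,1.485);
\draw[dotted] (0,0)--(-1.05,-1.485);
\draw[thick,domain=0:1.05,samples=30] plot ({-\x},{1.414*\x*(1-0.35*\x)});
\draw[thick,domain=0:1.05,samples=30] plot ({-\x},{-1.414*\x*(1-0.35*\x)});
\draw[dashed,domain=-1:1,samples=41] plot ({-sqrt(0.05+(\x)*(\x))},{1.414*(\x)*(1-0.35*sqrt(0.05+(\x)*(\x)))});
\fill (0,0) circle (0.03) node[right] {$L_1$};
\node at (-0.5,-1.85) {$B_d>0\quad(\mu>\frac12)$};
\end{scope}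
\begin{scope}[xshift=3cm]
\draw[dotted] (0,0)--(-1.05,1.485);
\draw[dotted] (0,0)--(-1.05,-1.485);
\draw[thick,domain=0:0.85,samples=30] plot ({-\x},{1.414*\x*(1+0.45*\x)});
\draw[thick,domain=0:0.85,samples=30] plot ({-\x},{-1.414*\x*(1+0.45*\x)});
\draw[dashed,domain=-0.82:0.82,samples=41] plot ({-sqrt(0.05+(\x)*(\x))},{1.414*(\x)*(1+0.45*sqrt(0.05+(\x)*(\x)))});
\fill (0,0) circle (0.03) node[right] {$L_1$};
\node at (-0.5,-1.85) {$B_d<0\quad(\mu<\frac12)$};
\end{scope}
\end{tikzpicture}
\caption{Schematic picture, in the position plane, of the fiber with the momentum of $L_1$; the earth is to the left. Solid: the two branches of the level curve at energy $c_1$, which are tangent at $L_1$ to the dotted lines of slope $\pm\sqrt2$. Dashed: the fiber curve at an energy slightly below $c_1$. The fiber domain lies to the left of the dashed curve. On the right the branches bend outward, and a dashed curve following them bounds a nonconvex domain.}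
\label{fig:corner}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\mu<\frac12$, so $B_d<0$ by Lemma~\ref{lem:B} and $Y''(0)>0$. Fix a small $\xi>0$ and put $q_0=L_1+(-\xi,Y(\xi))$. If $\xi$ is small enough, then:
\begin{itemize}
\item $Y''(\xi)>0$, and $F_y(q_0)=\sqrt2A\xi+O(\xi^2)>0$ by \eqref{eq:F};
\item $|q_0|^2=(d-\xi)^2+Y(\xi)^2=d^2-2d\xi+O(\xi^2)<d^2$.
\end{itemize}
Differentiating $F(L_1+(-\xi,Y(\xi)))=c_1$ twice gives, for the tangent vector $\tau=(-1,Y'(\xi))$,
\[
\mathrm{Hess}F(\tau,\tau)=-F_y(q_0)\,Y''(\xi)<0 .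
\]
Since $\nabla F(q_0)\ne0$, for $c<c_1$ close to $c_1$ there is $q_c$ near $q_0$ with $F(q_c)=c$ and $0<|q_c|<d$, and a tangent vector $\tau_c$ of the level set at $q_c$ still satisfies $\mathrm{Hess}F(\tau_c,\tau_c)<0$. By \eqref{eq:comp}, $(q_c,p_0)\in\Sigma^e_c$. Let $D$ be the domain bounded by the fiber curve $C_{p_0}$ at energy $c$. For small $\epsilon\ne0$ we have $F(q_c\pm\epsilon\tau_c)<c$, so both points $q_c\pm\epsilon\tau_c$ lie in $\operatorname{int}D$ by Lemma~\ref{lem:fiber}. Their midpoint $q_c$ lies in $\partial D$. The interior of a convex set is convex, so $D$ is not convex.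
\end{proof}

\section{The mechanism for a single center}\label{sec:kepler}

It remains to bound $G$ from below where $V_{vv}\le0$. The idea is to move along the straight line $q(t)=q+tv$ with $v$ fixed. Put
\begin{equation}\label{eq:line}
u(t)=U(q(t)),\qquad f(t)=V_{vv}(q(t)),\qquad G(t)=G(q(t),v)=u+\tfrac12u'^2 .
\end{equation}
Since $U_{vv}=V_{vv}-1$,
\begin{equation}\label{eq:Gprime}
u''=f-1,\qquad G'=u'(1+u'')=u'f .
\end{equation}
So as long as $f\le0$, two things happen: $u$ is strictly concave, and $G$ does not increase where $u$ increases. If the line runs with $f\le0$ until $U$ reaches a known value from below, then $G$ was at least that value at the start.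

Let us see this at work when the moon is removed: formally $m_1=1$, $m_2=0$, so that $V=-1/r$ and $U=-g(r)$. Here $U<-\frac32$ for $0<r<1$ and $U=-\frac32$ on $r=1$. \emph{Claim: if $0<|q|<1$ and $V_{vv}(q)\le0$, then $G(q,v)\ge-\frac32$.} Since $G(q,-v)=G(q,v)$, we may assume $\gamma_1(v)\ge0$. Along the line $r$ does not decrease and $\gamma_1$ stays nonnegative. We have $f=r^{-3}(1-3\gamma_1^2)$. Where $f=0$ we have $\gamma_1=\frac1{\sqrt3}$, and $f'=-3r^{-4}P(\frac1{\sqrt3})=-\frac4{\sqrt3}r^{-4}<0$. As $f(0)\le0$, a first return of $f$ to $0$ would have $f'\ge0$. Hence $f<0$ after time $0$. Let $t^*$ be the first time with $r=1$. As $u<u(t^*)$ before, $u'(t^*)\ge0$, and concavity gives $u'>0$ on $[0,t^*)$. So $G'\le0$, and $G(0)\ge G(t^*)\ge u(t^*)=-\frac32$, as claimed.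

With a second center three points need attention. First, the line must leave the region through a level set of $U$; Lemma~\ref{lem:U}(b) provides this. Second, at zeros of $f$ we need $f'<0$, although the line may be approaching the moon; this is the subject of Section~\ref{sec:noexit}. It will hold in one part of the region for all directions with $\gamma_1\ge0$, but in the other part only for those directions that turn toward the segment between the two bodies. Third, the remaining directions have to be treated by comparison; this is done in Section~\ref{sec:key}.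

\section{The sign of $V_{vvv}$ where $V_{vv}$ vanishes}\label{sec:noexit}

\subsection*{The region}
Put
\[
R=\min\{d,\ell\},\qquad c_R=U(R,0),\qquad K_R=\{q:\ 0<r<R,\ U(q)<c_R\}.
\]
By Lemma~\ref{lem:B}, $R=d$ and $c_R=c_1$ if $\mu\ge\frac12$, while $R=\ell<d$ and $c_R=U(b)$ if $\mu<\frac12$. The set $K_R$ is bounded and open. By Lemma~\ref{lem:U}(b), $U\ge c_R$ on $|q|=R$. So a boundary point $q\ne0$ of $K_R$ with $U(q)<c_R$ would have $r<R$ and lie in $K_R$, which is impossible. Hence
\begin{equation}\label{eq:bdry}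
U=c_R\quad\text{at every boundary point }q\ne0\text{ of }K_R .
\end{equation}

\begin{remark}\label{rem:sharp}
The radius cannot exceed $\ell$ in the argument below. At $q=(x,0)$, $0<x<1$, take $v=\frac1{\sqrt3}(1,-\sqrt2)$. Then $\gamma_1=-\gamma_2=\frac1{\sqrt3}$, $V_{vv}=0$, and $V_{vvv}=-3P(\tfrac1{\sqrt3})\,B(x)=-\frac4{\sqrt3}B(x)$ by \eqref{eq:derV}. This is negative exactly for $x<\ell$.
\end{remark}

\subsection*{Domination by the earth}
We split the region by the disc that has the segment from the earth to the moon as diameter: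
\[
\mathcal I=\{r_1^2+r_2^2<1\},\qquad \mathcal O=\{r_1^2+r_2^2\ge1\}.
\]
In $\mathcal O$ the moon is far away compared with the earth, and the earth dominates by a definite factor. In $\mathcal I$ it may dominate only barely.

\begin{lemma}\label{lem:dom}
Let $0<r<R$. Then
\begin{enumerate}
\item[(i)] $\lambda\ge1$ and $\lambda\rho>1$;
\item[(ii)] if $q\in\mathcal O$, then $\lambda>3$ and $\lambda\rho>\frac{27}7$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $r_2\ge1-r$ and $r<\ell$, \eqref{eq:ell} gives $\rho\ge\frac{1-r}r>k^{-1/4}$, so $\lambda\rho=k\rho^4>1$ in all cases.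

\emph{Case $\mu<\frac12$.} Here $k>1$; put $\tau=k^{-1/4}<1$. Then $\lambda=k\rho^3>\tau^{-4}\tau^3=\tau^{-1}>1$. If $q\in\mathcal O$, then $r_2^2\ge1-r^2$. Since $r<\ell=\frac1{1+\tau}$,
\[
\rho^2\ge r^{-2}-1>(1+\tau)^2-1=2\tau+\tau^2\ge3\tau^2 .
\]
Hence $\lambda>3^{3/2}\tau^{-1}>3$ and $\lambda\rho=\tau^{-4}\rho^4>9>\frac{27}7$.

\emph{Case $\mu\ge\frac12$.} Here $r<d\le\frac12$, and by \eqref{eq:k}
\[
k>\hat k(r)=\frac{\big(1-(1-r)^3\big)r^2}{(1-r)^2(1-r^3)}=\Big(\frac r{1-r}\Big)^3\kappa(r),\qquad \kappa(r)=\frac{3-3r+r^2}{1+r+r^2}.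
\]
For $r\le\frac12$ we have $\kappa(r)\ge1$, because $3-3r+r^2-(1+r+r^2)=2-4r$. So
\[
\lambda=k\Big(\frac{r_2}r\Big)^3>\kappa(r)\Big(\frac{r_2}{1-r}\Big)^3\ge1 .
\]
If $q\in\mathcal O$, then $r_2^2\ge1-r^2$, and
\[
\lambda>\kappa(r)\Big(\frac{1+r}{1-r}\Big)^{3/2}=\kappa(r)\,e^{3\,\mathrm{artanh}\,r}\ge\kappa(r)\,e^{3r}\ge\kappa(r)\big(1+3r+\tfrac92r^2\big)\ge3 .
\]
The last step holds since
\[
(3-3r+r^2)(1+3r+\tfrac92r^2)-3(1+r+r^2)=3r+\tfrac52r^2-\tfrac{21}2r^3+\tfrac92r^4>0,
\]
as $\frac{21}2r^3\le\frac{21}8r<3r$. Finally $\rho\ge\sqrt{r^{-2}-1}>\sqrt3$, so $\lambda\rho>3\sqrt3>\frac{27}7$.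
\end{proof}

\subsection*{Angles}
Identify $\mathbb R^2$ with $\mathbb C$ and write $q=re^{i\theta}$. As $r_1^2+r_2^2-1=2r^2-2r\cos\theta$,
\begin{equation}\label{eq:O}
\mathcal O\setminus\{0\}=\{r>0,\ r\ge\cos\theta\}.
\end{equation}
For $\theta\in[0,\pi]$ and $0<r<1$ let $\theta'$ be the angle at the moon in the triangle with vertices earth, moon, $q$ (so $\theta'=0$ if $\theta\in\{0,\pi\}$). Then $u_1=e^{i\theta}$ and $u_2=-e^{-i\theta'}$. Put $\delta=\theta+\theta'\in[0,\pi]$, which is $\pi$ minus the angle at $q$. The law of cosines reads $1=r_1^2+r_2^2+2r_1r_2\cos\delta$, so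
\begin{equation}\label{eq:delta}
q\in\mathcal I\iff\delta\in[0,\tfrac\pi2).
\end{equation}
For $v=e^{i(\theta-\varphi)}$,
\begin{equation}\label{eq:gammas}
\gamma_1(v)=\cos\varphi,\qquad \gamma_2(v)=-\cos(\delta-\varphi).
\end{equation}
If $q$ is in the upper half plane, $\varphi\in(0,\frac\pi2]$ means that $v$ is turned from the radial direction clockwise, toward the positive axis.

\begin{lemma}[No exit]\label{lem:noexit}
Let $0<r<R$.
\begin{enumerate}
\item[($\mathcal O$)] Let $q\in\mathcal O$. If $V_{vv}(q)\le0$, then $\gamma_1(v)\ne0$. If $V_{vv}(q)=0$ and $\gamma_1(v)\ge0$, then $V_{vvv}(q)<0$.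
\item[($\mathcal I$)] Let $q\in\mathcal I$, $\theta\in[0,\pi]$ and $v=e^{i(\theta-\varphi)}$ with $\varphi\in[0,\frac\pi2]$. If $V_{vv}(q)=0$, then $V_{vvv}(q)<0$.
\end{enumerate}
\end{lemma}

\begin{proof}
($\mathcal O$) If $\gamma_1=0$, then $V_{vv}\ge\alpha_1-2\alpha_2=\alpha_2(\lambda-2)>0$. Now let $V_{vv}=0$ and $\gamma_1\ge0$. Since $\lambda>3$,
\[
3\gamma_1^2-1=\frac{1-3\gamma_2^2}\lambda\in\big[-\tfrac23,\tfrac13\big],\qquad\text{so}\quad \gamma_1\in\big[\tfrac13,\tfrac23\big].
\]
The polynomial $P$ is concave on $[0,\infty)$. Hence $P(\gamma_1)\ge\min\{P(\frac13),P(\frac23)\}=\min\{\frac{22}{27},\frac{14}{27}\}=\frac{14}{27}$. On $[-1,1]$ we have $|P|\le2$: the critical values are $\pm\frac2{\sqrt5}$ and $P(\pm1)=\mp2$. With $\lambda\rho>\frac{27}7$ we get $\lambda\rho P(\gamma_1)>2\ge|P(\gamma_2)|$, and \eqref{eq:derV} gives $V_{vvv}<0$.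

($\mathcal I$) Put $x=\cos\varphi$ and $z=\cos(\delta-\varphi)$. Both are nonnegative, since $\delta\in[0,\frac\pi2)$. By \eqref{eq:gammas} and \eqref{eq:derV},
\begin{equation}\label{eq:rel}
\lambda(3x^2-1)=1-3z^2,\qquad V_{vvv}=-\frac{3\alpha_2}{r_2}\big[\lambda\rho P(x)-P(z)\big].
\end{equation}
We use $\lambda\ge1$ and $\lambda\rho>1$ from Lemma~\ref{lem:dom}(i).

\emph{The case $z<x$ does not occur.} If $z<x$, then $|\delta-\varphi|>\varphi$, and since $\delta\ge0$ this forces $\delta-\varphi>\varphi\ge0$. We have $3x^2\ge1$: otherwise \eqref{eq:rel} gives $z^2>\frac13>x^2$. With $\lambda\ge1$ we get $1-3z^2\ge3x^2-1$, i.e.\ $x^2+z^2\le\frac23<1$. Then $(1-x^2)(1-z^2)>x^2z^2$. As $\varphi$ and $\delta-\varphi$ both have nonnegative sine,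
\[
\cos\delta=xz-\sqrt{(1-x^2)(1-z^2)}<0,
\]
which contradicts $\delta<\frac\pi2$.

\emph{The case $z\ge x$.} Here $x^2\le\frac13$: otherwise \eqref{eq:rel} gives $z^2<\frac13<x^2$. So $z^2\ge\frac13$, and $3z^2-1=\lambda(1-3x^2)\ge1-3x^2$, i.e.\ $x^2+z^2\ge\frac23$. By \eqref{eq:rel} it remains to show $\lambda\rho P(x)>P(z)$; recall $P(z)=z(3-5z^2)$.

If $z^2\ge\frac35$, then $P(z)\le0\le P(x)$. This suffices if $P(x)>0$. Otherwise $x=0$, so $z^2\ge\frac23$ and $P(z)<0$.

If $z^2<\frac35$, then $P(z)>0$ and
\[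
P(x)-P(z)=(z-x)\big(5(x^2+xz+z^2)-3\big)\ge0,
\]
because $5\cdot\frac23>3$. So $P(x)\ge P(z)>0$, and $\lambda\rho>1$ gives the claim.
\end{proof}

\section{The lower bound for $G$}\label{sec:key}

A line followed in the upper half plane may hit the positive axis before it leaves $K_R$; beyond the axis it would turn away from the segment, and Lemma~\ref{lem:noexit}($\mathcal I$) would no longer apply. We therefore stop it there and treat points of the axis directly.

\begin{lemma}[Axis]\label{lem:axis}
If $q=(x,0)$ with $0<x<R$, $V_{vv}(q)\le0$ and $\gamma_1(v)\ge0$, then $U_v(q)>0$ and $G(q,v)\ge c_R$.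
\end{lemma}

\begin{proof}
Let $v_x=\gamma_1(v)$ be the first component of $v$. Then $V_{vv}=S(x)(1-3v_x^2)$, so $v_x\ge\frac1{\sqrt3}$. Since $U_y=0$ and $U_x>0$ (as $x<R\le d$), $U_v=U_xv_x>0$ and $G(q,v)\ge g_0(x):=U(x,0)+\frac16U_x(x,0)^2$. With $U_{xx}=-2S-1$,
\[
g_0'=U_x\big(1+\tfrac13U_{xx}\big)=\tfrac23U_x(1-S)<0\quad\text{on }(0,R),
\]
because $S>m_1+m_2=1$. So $g_0(x)\ge g_0(R)\ge U(R,0)=c_R$.
\end{proof}

\begin{lemma}[Line]\label{lem:line}
Let $q\in K_R$, $|v|=1$, $\gamma_1(v)\ge0$, $V_{vv}(q)\le0$. With the notation \eqref{eq:line}, let $t^*$ be the first time at which $q(t)=q+tv$ leaves $K_R$, and let $0<T\le t^*$. Suppose that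
\[
(*)\qquad f(t)=0\ \Longrightarrow\ f'(t)<0\qquad\text{for all }t\in[0,T),
\]
and that either \emph{(a)} $T=t^*$, or \emph{(b)} $T<t^*$ and $q(T)$ lies on the positive $q_1$-axis. Then $U_v(q)>0$ and $G(q,v)\ge c_R$.
\end{lemma}

\begin{proof}
Since $\langle q,v\rangle\ge0$, $r$ is nondecreasing along the line, the line avoids $0$, and $\gamma_1(v)\ge0$ persists. As $K_R$ is bounded and open, $t^*\in(0,\infty)$ exists. By \eqref{eq:bdry}, $u<c_R$ on $[0,t^*)$ and $u(t^*)=c_R$. As $f(0)\le0$, $(*)$ implies $f<0$ on $(0,T)$, since at a first return to $0$ one would have $f'\ge0$. So $u''=f-1\le-1$ on $[0,T]$.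

(a) Since $u<u(t^*)$ before $t^*$, $u'(t^*)\ge0$, and by strict concavity $u'>0$ on $[0,t^*)$. By \eqref{eq:Gprime}, $G'=u'f\le0$, so $G(0)\ge G(t^*)\ge u(t^*)=c_R$.

(b) Here $q(T)\in K_R$ and $f(T)\le0$, and Lemma~\ref{lem:axis} at $q(T)$ gives $u'(T)>0$ and $G(T)\ge c_R$. By concavity $u'>0$ on $[0,T]$, so again $G'\le0$ and $G(0)\ge G(T)\ge c_R$.

In both cases $U_v(q)=u'(0)>0$.
\end{proof}

\begin{proposition}\label{prop:key}
If $q\in K_R$, $|v|=1$ and $V_{vv}(q)\le0$, then $G(q,v)\ge c_R$.
\end{proposition}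

\begin{proof}
Since $G(q,v)=G(q,-v)$, we may assume $\gamma_1(v)\ge0$. By reflection in the $q_1$-axis we may assume $\theta\in[0,\pi]$. If $\theta=0$, use Lemma~\ref{lem:axis}. For $\theta\in(0,\pi]$ we have $v=e^{i(\theta-\varphi_0)}$ or $v=e^{i(\theta+\varphi_0)}$ with $\varphi_0\in[0,\frac\pi2]$. For $\theta=\pi$, where $q\in\mathcal O$ by \eqref{eq:O}, the directions $e^{i(\pi\pm\varphi_0)}$ are exchanged by the reflection; so it suffices to take the direction $e^{i(\pi+\varphi_0)}$, which is covered by Case~2. Thus the following three cases suffice.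

\emph{Case 1: $v=e^{i(\theta-\varphi_0)}$ and $\theta\in(0,\pi)$} (turned toward the positive axis). Write $q(t)=r(t)e^{i\theta(t)}$ and $\varphi(t)=\theta(t)-\arg v$, where $\arg v=\theta-\varphi_0\in(-\frac\pi2,\pi)$. Then
\[
r(t)e^{i\varphi(t)}=r(0)e^{i\varphi_0}+t .
\]
So $\varphi(t)\in[0,\frac\pi2]$ is nonincreasing, and so is $\theta(t)$. Let $T$ be the minimum of $t^*$ and the first time (if any) with $q_2(t)=0$. At such a time $-\frac\pi2<\theta(t)\le\theta(0)<\pi$, so $\theta(t)=0$ and $q(t)$ is on the positive axis. On $[0,T)$ we have $q(t)\in K_R$, $\theta(t)\in(0,\pi)$ and $v=e^{i(\theta(t)-\varphi(t))}$. So $(*)$ holds by Lemma~\ref{lem:noexit}($\mathcal O$) when $q(t)\in\mathcal O$ and by Lemma~\ref{lem:noexit}($\mathcal I$) when $q(t)\in\mathcal I$. Lemma~\ref{lem:line} gives $G(q,v)\ge c_R$, and also $U_v(q)>0$.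

\emph{Case 2: $v=e^{i(\theta+\varphi_0)}$, $\theta\in(0,\pi]$ and $q\in\mathcal O$} (turned away, in the outer region). By Lemma~\ref{lem:noexit}($\mathcal O$), $\gamma_1(v)\ne0$, so $\varphi_0<\frac\pi2$. With $\arg v=\theta+\varphi_0$, we see from $r(t)e^{i(\theta(t)-\arg v)}=r(0)e^{-i\varphi_0}+t$ that $\theta(t)$ is nondecreasing and $\theta(t)\le\theta+\varphi_0<\frac{3\pi}2$. The line stays in $\mathcal O$, by \eqref{eq:O}: while $\theta(t)\le\pi$, $\cos\theta(t)\le\cos\theta(0)\le r(0)\le r(t)$; for $\theta(t)\in(\pi,\frac{3\pi}2)$, $\cos\theta(t)<0$. Lemma~\ref{lem:noexit}($\mathcal O$) does not involve the sign of $q_2$. So $(*)$ holds with $T=t^*$, and Lemma~\ref{lem:line}(a) applies.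

\emph{Case 3: $v=e^{i(\theta+\varphi_0)}$, $\theta\in(0,\pi)$ and $q\in\mathcal I$} (turned away, in the inner region). Here the sign of $f'$ is not under control, and we compare $v$ with its mirror image $v'=e^{i(\theta-\varphi_0)}$ in the radial direction. By \eqref{eq:gammas}, $\gamma_1(v)=\gamma_1(v')$, $\gamma_2(v)=-\cos(\delta+\varphi_0)$ and $\gamma_2(v')=-\cos(\delta-\varphi_0)$. Since $\delta\in[0,\frac\pi2)$,
\[
V_{v'v'}-V_{vv}=-3\alpha_2\big(\cos^2(\delta-\varphi_0)-\cos^2(\delta+\varphi_0)\big)=-3\alpha_2\sin2\delta\,\sin2\varphi_0\le0 .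
\]
So $V_{v'v'}\le0$, and Case~1 gives $U_{v'}(q)>0$ and $G(q,v')\ge c_R$. In $\mathcal I$ we have $r_2<1$, hence $E_2>0$, and
\[
U_v-U_{v'}=E_2\big(\cos(\delta-\varphi_0)-\cos(\delta+\varphi_0)\big)=2E_2\sin\delta\,\sin\varphi_0\ge0 .
\]
Therefore $U_v\ge U_{v'}>0$ and $G(q,v)\ge G(q,v')\ge c_R$.
\end{proof}

\section{The classification}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Define
\begin{equation}\label{eq:cstar}
c^*(\mu)=\inf\{G(q,v):\ q\in K,\ |v|=1,\ V_{vv}(q)\le0\}.
\end{equation}

\emph{$c^*\le c_1$.} Take $v=(1,0)$ and let $q\to L_1$ along the axis from the left. Then $q\in K$, $V_{vv}=-2S<0$ and $G(q,v)=U+\frac12U_x^2\to c_1$.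

\emph{$c^*\ge c_R$.} Let $(q,v)$ be as in \eqref{eq:cstar}. If $U(q)\ge c_R$, then $G(q,v)\ge c_R$. Suppose $U(q)<c_R$. Then $r<R$, because for $R\le r<d$ Lemma~\ref{lem:U}(a),(b) give $U(q)\ge U(r,0)\ge U(R,0)=c_R$. So $q\in K_R$, and Proposition~\ref{prop:key} applies.

\emph{For $c<c_1$, convexity holds if and only if $c<c^*$.} If $c<c^*$, no pair as in Lemma~\ref{lem:crit} exists, so $\bar\Sigma^e_c$ is fiberwise convex. If $c>c^*$, there is a pair with $G\le c$, and convexity fails. Let $c=c^*<c_1$; we show that the infimum is attained. If $V_{vv}\le0$, then \eqref{eq:derV} gives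
\[
3\gamma_1^2\ge1+\frac{1-3\gamma_2^2}{\lambda}\ge1-\frac2\lambda ,
\]
and $\lambda\to\infty$ as $r\to0$. So $|U_v|\ge E_1|\gamma_1|-|E_2|\ge\mathrm{const}\cdot r^{-2}$ near the earth, with a positive constant. There $\frac12U_v^2$ outweighs $U=-m_1/r+O(1)$, and $G\to+\infty$ as $r\to0$. Hence a minimizing sequence subconverges to some $(q,v)$ with $q\in\bar K\setminus\{0\}$, $V_{vv}(q)\le0$ and $U(q)\le G(q,v)=c^*<c_1$. As $U\ge c_1$ on $r=d$, we have $r<d$ and $q\in K$. By Lemma~\ref{lem:crit} convexity fails at $c=c^*$.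

\emph{The value of $c^*$.} If $\mu\ge\frac12$, then $R=d$ and $c_R=c_1$, so $c^*=c_1$. If $\mu<\frac12$, then $R=\ell$, so $c^*\ge c_R=U(b)$; and $c^*<c_1$ because convexity fails for some $c<c_1$ by Theorem~\ref{thm:A}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{RTBP}
\emph{The Restricted Three Body Problem And Holomorphic Curves},
\url{http://members.unine.ch/felix.schlenk/Daejeon/3-body.problem.pdf}.
\end{thebibliography}

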